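\title{A compact $\sigma$-metrizable space that is not a countable union of completely metrizable subspaces}

\begin{abstract}
A regular space covered by finitely many metrizable subspaces can also be covered by countably many metrizable subspaces each of which is a $G_\delta$ subset of its closure. We show in ZFC that this fails for countable covers, even for compact spaces. The example is obtained from the countable power of the Cantor set by splitting certain points in two. It is compact, separable and first countable, and it is the union of one copy of $Q^\omega$, where $Q$ is a countable dense subset of the Cantor set, and countably many completely metrizable subspaces.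
\end{abstract}

\section{Introduction}\label{sec:intro}

Spaces are regular and Hausdorff unless stated otherwise, and $\omega=\{0,1,2,\dots\}$. The \emph{metrizability number} $m(Z)$ of a space $Z$ is the least cardinality of a cover of $Z$ by metrizable subspaces, and $Z$ is \emph{$\sigma$-metrizable} if $m(Z)\le\omega$. For instance, the one-point compactification of an uncountable discrete space has metrizability number $2$: it is the union of a discrete space and a point, and it is not first countable at that point.

The number $m(Z)$ counts the pieces of a cover and says nothing about how they lie in $Z$. The following property controls their position. A set $M\subset Z$ is \emph{$G_\delta$ in its closure} if $M=\overline M\cap\bigcap_{j\in\omega}G_j$ for some open sets $G_j\subset Z$; closed sets and open sets are the first examples.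

\begin{definition}\label{def:P}
A space $Z$ has \emph{property} (P) if $Z=\bigcup_{i\in\omega}M_i$, where each $M_i$ is metrizable and is $G_\delta$ in its closure $\overline{M_i}$.
\end{definition}

Recall that a \emph{perfect map} is a closed continuous surjection with compact fibers. Property (P) links the following two facts.

\begin{theorem}[{\cite[Lemmas 1 and 2]{MN}}]\label{thm:known}
Let $Z$ be a regular Hausdorff space.
\begin{itemize}
\item[(a)] If $m(Z)<\omega$, then $Z$ has \textup{(P)}.
\item[(b)] If $Z$ has \textup{(P)}, then every perfect image of $Z$ is $\sigma$-metrizable.
\end{itemize}
\end{theorem}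

The question left in \cite{MN} is whether the conclusion of (a) survives at the first infinite value.

\begin{quote}
Does every regular Hausdorff space $Z$ with $m(Z)=\omega$ have (P)? Does every compact Hausdorff space $Z$ with $m(Z)=\omega$ have (P)?
\end{quote}

A positive answer, combined with (a) and (b), would show that perfect images of $\sigma$-metrizable spaces are $\sigma$-metrizable. It is also the answer that the simplest cases suggest. Property (P) asks only for \emph{some} good cover, so a badly placed piece may be cut up or absorbed into a larger one: the rationals are not $G_\delta$ in the real line, but they are a countable union of points, and they lie in the single piece $\mathbb R$. Every countable space has (P), with points as pieces. A space that is the union of countably many closed subspaces of finite metrizability number has (P) by (a), because closures in a closed subspace agree with closures in the whole space. Nevertheless both questions have a negative answer.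

\begin{theorem}\label{thm:main}
There is, in ZFC, a compact Hausdorff space $X$ with $m(X)=\omega$ that does not have \textup{(P)}. Hence neither every regular Hausdorff space nor every compact Hausdorff space with metrizability number $\omega$ has \textup{(P)}.
\end{theorem}

A compact Hausdorff space is regular, so the one space $X$ answers both questions. The theorem concerns (P) only; we make no claim about the perfect images of $X$.

The construction has to block the two escapes just mentioned. Section~\ref{sec:complete} shows that a compact space has (P) exactly when it is a countable union of \emph{completely} metrizable subspaces. Section~\ref{sec:Q} exhibits a metrizable space, $Q^\omega$, that cannot be cut into countably many such subspaces. Sections~\ref{sec:split} and~\ref{sec:level} describe a way of splitting points of a compact metrizable space that prevents a set from being absorbed into a larger good piece; the mechanism is first worked out in the square of the Cantor set. Section~\ref{sec:X} combines the two ingredients and proves Theorem~\ref{thm:main}, and Section~\ref{sec:more} measures how badly (P) fails in $X$.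

\section{Property (P) and completeness}\label{sec:complete}

A set is $G_{\delta\sigma}$ if it is a countable union of $G_\delta$ sets, and $F_{\sigma\delta}$ if it is a countable intersection of $F_\sigma$ sets. A set is \emph{nowhere dense} if its closure has empty interior, \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. A space is \emph{completely metrizable} if its topology is induced by a complete metric, and \emph{\v{C}ech-complete} if it is Tychonoff and $G_\delta$ in some Hausdorff compactification; compact Hausdorff spaces are \v{C}ech-complete. We use three textbook facts.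
\begin{itemize}
\item[(F1)] (Baire category theorem.) In a compact Hausdorff or completely metrizable space, a countable intersection of dense open sets is dense. In particular a nonempty space of either kind is not meager in itself.
\item[(F2)] A $G_\delta$ subset of a completely metrizable space is completely metrizable.
\item[(F3)] Closed subspaces and $G_\delta$ subspaces of a \v{C}ech-complete space are \v{C}ech-complete, and a \v{C}ech-complete metrizable space is completely metrizable \cite[Theorems 3.9.6 and 4.3.26]{Eng}.
\end{itemize}

The condition ``$G_\delta$ in its closure'' depends on the ambient space, whereas completeness is intrinsic. The next proposition relates them. Regularity is not needed, and (P) is understood verbatim for Hausdorff spaces.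

\begin{proposition}\label{prop:complete}
Let $Z$ be a Hausdorff space.
\begin{itemize}
\item[(i)] A completely metrizable subspace $M$ of $Z$ is $G_\delta$ in $\overline M$.
\item[(ii)] $Z$ has \textup{(P)} if and only if $Z$ is a countable union of metrizable subspaces $M_i$, each $G_{\delta\sigma}$ in $\overline{M_i}$. In particular, $Z$ has \textup{(P)} whenever it is a countable union of metrizable subspaces each of which is $G_{\delta\sigma}$ in some completion.
\item[(iii)] If $Z$ is \v{C}ech-complete (for example, compact), then $Z$ has \textup{(P)} if and only if it is a countable union of completely metrizable subspaces.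
\end{itemize}
\end{proposition}

\begin{proof}
(i) Let $\rho$ be a complete metric inducing the topology of $M$. For $n\ge1$ let $U_n$ be the set of all $x\in\overline M$ that have an open neighborhood $V$ in $\overline M$ with $\operatorname{diam}_\rho(V\cap M)<1/n$. Each $U_n$ is open in $\overline M$, since the same $V$ serves all of its points. If $x\in M$, the $\rho$-ball of radius $1/(3n)$ about $x$ is the trace on $M$ of an open subset of $\overline M$, so $x\in U_n$. Thus $M\subset\bigcap_nU_n$.

Conversely, let $x\in\bigcap_nU_n$. The traces on $M$ of the neighborhoods of $x$ in $\overline M$ are nonempty, because $M$ is dense in $\overline M$; they are closed under finite intersections, and they include sets of arbitrarily small diameter. So they form a base of a $\rho$-Cauchy filter, which converges to some $p\in M$. Suppose $x\ne p$, and take disjoint open sets $V\ni x$ and $V'\ni p$ in $\overline M$. By convergence, some neighborhood $V''$ of $x$ satisfies $V''\cap M\subset V'$. Then the neighborhood $V\cap V''$ of $x$ misses $M$, which contradicts density. Hence $x=p\in M$, and $M=\bigcap_nU_n$.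

(ii) A $G_\delta$ set is $G_{\delta\sigma}$, which gives one direction. For the other, let $M_i=\bigcup_jL_{ij}$ with $L_{ij}=\overline{M_i}\cap G_{ij}$ and $G_{ij}$ a $G_\delta$ subset of $Z$. Since $L_{ij}\subset\overline{L_{ij}}\subset\overline{M_i}$, we get $L_{ij}=\overline{L_{ij}}\cap G_{ij}$, so the metrizable spaces $L_{ij}$ witness (P). If $M_i$ is $G_{\delta\sigma}$ in its completion with respect to some compatible metric, then by (F2) it is a countable union of completely metrizable subspaces, and these are $G_\delta$ in their closures in $Z$ by (i).

(iii) The ``if'' part is (i). Conversely, a piece $M_i$ as in (P) is a $G_\delta$ subspace of the closed subspace $\overline{M_i}$ of $Z$, so it is \v{C}ech-complete and metrizable, hence completely metrizable, by (F3).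
\end{proof}

By (iii), Theorem~\ref{thm:main} says that for compact spaces being a countable union of completely metrizable subspaces is strictly stronger than being $\sigma$-metrizable. We also record that (P) passes to subspaces.

\begin{lemma}\label{lem:hered}
If $Z$ has \textup{(P)} and $Z'\subset Z$, then $Z'$ has \textup{(P)}.
\end{lemma}

\begin{proof}
Let $M=\overline M\cap G$ be metrizable, with $G$ a $G_\delta$ subset of $Z$, and let $F$ be the closure of $M\cap Z'$ in $Z'$. Then $M\cap Z'\subset F\cap G\subset\overline M\cap G\cap Z'=M\cap Z'$. So the metrizable space $M\cap Z'$ equals $F\cap(G\cap Z')$ and is $G_\delta$ in its closure in $Z'$.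
\end{proof}

\section{The two topologies of $Q^\omega$}\label{sec:Q}

By Proposition~\ref{prop:complete}(iii), every countable metrizable cover of a compact counterexample has a member that is not a countable union of completely metrizable subspaces. We begin with such a space.

Let $C=2^\omega$ be the Cantor set, $Q\subset C$ a countable dense set, and $H=C^\omega$. The space $H$ is compact, metrizable and zero-dimensional (it has a base of clopen sets). A point $y\in H$ has coordinates $y_0,y_1,\ldots\in C$. Let $Q^{<\omega}$ be the set of finite sequences in $Q$; for $s\in Q^{<\omega}$ we write $|s|$ for its length, $s^{\frown}q$ for $s$ followed by $q$, and $r\supseteq s$ if $r$ extends $s$. For $s\in Q^{<\omega}$ with $|s|=n$ put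
\[
N_s=\{y\in H: y_i=s_i \text{ for } i<n\},\qquad P_s=\{y\in N_s:y_n\notin Q\},\qquad A=Q^\omega\subset H .
\]
The set $A$ and the sets $P_s$ partition $H$: a point $y\notin A$ has a first coordinate $y_n\notin Q$, and it lies in $P_s$ exactly for $s=(y_0,\dots,y_{n-1})$. Each $N_s$ is closed in $H$ and homeomorphic to $C^\omega$, so it is compact and has no isolated points. Each $N_{s^{\frown}q}$ is closed and nowhere dense in $N_s$: a basic open subset of $N_s$ that meets $N_{s^{\frown}q}$ restricts the coordinate $|s|$ to an open neighborhood of $q$ in $C$, and this neighborhood contains points other than $q$. Therefore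
\begin{equation}\label{eq:Ps}
P_s=N_s\setminus\bigcup_{q\in Q}N_{s^{\frown}q}\quad\text{is a comeager, dense $G_\delta$ subset of $N_s$,}
\end{equation}
density being a consequence of (F1).

The set $A$ carries the subspace topology from $H$, which is meant whenever we write $A$ or $Q^\omega$. It carries a second topology: let $A_d$ be the product of \emph{discrete} copies of $Q$. An enumeration of $Q$ identifies $A_d$ with the Baire space $\omega^\omega$, which is completely metrizable, and the sets $[s]=A\cap N_s$ form a base of $A_d$. The topology of $A_d$ is finer than that of $A$: if $O\subset H$ is open and $y\in A\cap O$, then $O$ contains a basic neighborhood of $y$ restricting only coordinates $i<n$, and so $[(y_0,\dots,y_{n-1})]\subset O$. The point of $A_d$ is that the Baire category theorem holds there, while density in $A_d$ yields density in infinitely many of the thin sets $N_r$ at once.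

\begin{lemma}\label{lem:dense}
Let $Y\subset A$ fail to be nowhere dense in $A_d$. Then there is $s\in Q^{<\omega}$ such that $Y\cap N_r$ is dense in $N_r$, in the topology of $H$, for every $r\supseteq s$.
\end{lemma}

\begin{proof}
The closure of $Y$ in $A_d$ contains some $[s]$, so $Y$ meets $[r']$ for every $r'\supseteq s$. Fix $r\supseteq s$ and a nonempty basic open subset $B=N_r\cap\{y:y_i\in O_i\text{ for }i<m\}$ of $N_r$, where the $O_i\subset C$ are open and, without loss of generality, $m\ge|r|$. As $B\neq\emptyset$, we have $r_i\in O_i$ for $i<|r|$ and $O_i\neq\emptyset$ for $|r|\le i<m$. Since $Q$ is dense in $C$, we can extend $r$ to $r'\in Q^m$ with $r'_i\in O_i$ for all $i<m$. Then $[r']\subset B$, and $Y$ meets $[r']$.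
\end{proof}

\begin{example}\label{ex:Q}
The space $A=Q^\omega$ is not a countable union of completely metrizable subspaces. Indeed, let $K\subset A$ be completely metrizable; by Proposition~\ref{prop:complete}(i) it is $G_\delta$ in its closure $\overline K$ in $H$. If $K$ were not nowhere dense in $A_d$, Lemma~\ref{lem:dense} would give $s$ with $K\cap N_s$ dense in $N_s$. Then $N_s\subset\overline K$, so $K\cap N_s$ would be a dense $G_\delta$ subset of $N_s$, and by (F1) it would meet the dense $G_\delta$ set $P_s$. This is impossible, since $P_s\cap A=\emptyset$. So $K$ is nowhere dense in $A_d$, and countably many such sets do not cover $A_d$ by (F1).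
\end{example}

Thus $A$ cannot be cut into countably many good pieces. It can, however, be absorbed: the argument breaks down as soon as $K$ is allowed to contain points of $P_s$, and $H$ itself is a single good piece containing $A$. We need a compact space that contains $A$, is still $\sigma$-metrizable, and in which a piece that is large on $A$ cannot take in enough further points to become $G_\delta$ in its closure without losing metrizability.

\section{Splitting points}\label{sec:split}

Throughout this section $H$ may be any compact metrizable space. A \emph{splitting system} on $H$ consists of a set $D\subset H$ and, for each $z\in D$, a set $W_z\subset H\setminus\{z\}$ that is clopen in $H\setminus\{z\}$. Such a $W_z$ is open in $H$, and its characteristic function $\chi_{W_z}$ is continuous at every point except possibly $z$. We make all these functions continuous by replacing each $z\in D$ with two points, one for each value. Put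
\[
X=X(H,D,W)=\{(y,\varepsilon)\in H\times2^D:\ \varepsilon(z)=\chi_{W_z}(y)\text{ for all }z\in D\setminus\{y\}\},
\]
and let $f:X\to H$ be the projection $f(y,\varepsilon)=y$. Given $y$, the defining condition determines $\varepsilon(z)$ for $z\neq y$ and leaves $\varepsilon(y)$ free when $y\in D$. So the fiber over $y\in H\setminus D$ is a single point, and the fiber over $y\in D$ consists of two points $y^0,y^1$, where $y^i$ has $\varepsilon(y)=i$. For $P\subset D$ we write $P^i=\{z^i:z\in P\}$.

\begin{lemma}\label{lem:split}
The space $X$ is compact Hausdorff, and $f$ is a continuous surjection. As $O$ runs over the open neighborhoods of $y$ in $H$, the following open sets form neighborhood bases: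
\begin{itemize}
\item[(N1)] at the point over $y\in H\setminus D$, the sets $f^{-1}(O)$;
\item[(N2)] at $y^1$, for $y\in D$, the sets $\{y^1\}\cup f^{-1}(O\cap W_y)$;
\item[(N3)] at $y^0$, for $y\in D$, the sets $\{y^0\}\cup f^{-1}\bigl(O\setminus(W_y\cup\{y\})\bigr)$.
\end{itemize}
\end{lemma}

\begin{proof}
We use one observation twice: if $z\in D$ and $y\ne z$, then $y$ has an open neighborhood $O$ with $z\notin O$ on which $\chi_{W_z}$ is constant, because $W_z$ is clopen in the open set $H\setminus\{z\}$.

Let $(y,\varepsilon)\in(H\times2^D)\setminus X$, say $\varepsilon(z)\ne\chi_{W_z}(y)$ with $z\neq y$. With $O$ as in the observation, the open set $O\times\{\varepsilon':\varepsilon'(z)=\varepsilon(z)\}$ contains $(y,\varepsilon)$ and misses $X$. So $X$ is closed in the compact Hausdorff space $H\times2^D$. The projection $f$ is continuous and has nonempty fibers.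

A basic neighborhood of $(y,\varepsilon)\in X$ has the form
\[
\{(y',\varepsilon')\in X: y'\in O,\ \varepsilon'(z)=\varepsilon(z)\text{ for }z\in F\}
\]
with $O\ni y$ open and $F\subset D$ finite. Shrink $O$ so that it satisfies the observation for each $z\in F\setminus\{y\}$. For such $z$ and $(y',\varepsilon')\in f^{-1}(O)$ we have $\varepsilon'(z)=\chi_{W_z}(y')=\chi_{W_z}(y)=\varepsilon(z)$, so the condition at $z$ holds automatically. If $y\notin D$, no condition remains, which gives (N1). If $y\in D$, the sets $f^{-1}(O)\cap\{\varepsilon':\varepsilon'(y)=\varepsilon(y)\}$ form a base. Over a point $y'\in O\setminus\{y\}$ the value $\varepsilon'(y)$ is $\chi_{W_y}(y')$, so these sets are the ones in (N2) and (N3).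
\end{proof}

Thus $y^1$ is approached through $W_y$, and $y^0$ through the complement of $W_y$. If $D=H$ and all $W_z$ are empty, the points $z^1$ are isolated and $X$ is the Alexandroff duplicate of $H$. The next lemma lists the metrizable subspaces that are visible in $X$ and a condition that transfers density from $H$ to $X$.

\begin{lemma}\label{lem:pieces}
\begin{itemize}
\item[(a)] If $B\subset H\setminus D$, then $f$ maps $f^{-1}(B)$ homeomorphically onto $B$.
\item[(b)] If $P\subset D$ and $W_z\cap P=\emptyset$ for all $z\in P$, then $P^1$ is discrete and $f$ maps $P^0$ homeomorphically onto $P$.
\item[(c)] Suppose that every $z\in D$ lies in the closure of $W_z$ and in the closure of $H\setminus(W_z\cup\{z\})$. Then every nonempty open subset of $X$ contains $f^{-1}(O)$ for some nonempty open $O\subset H$. In particular $f^{-1}(B)$ is dense in $X$ whenever $B$ is dense in $H$.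
\end{itemize}
\end{lemma}

\begin{proof}
(a) The restriction of $f$ is a continuous bijection onto $B$, and it sends the trace of a neighborhood $f^{-1}(O)$ from (N1) to $O\cap B$. So it is open onto $B$.

(b) Let $z\in P$. The neighborhood $\{z^1\}\cup f^{-1}(W_z)$ from (N2) meets $P^1$ only in $z^1$, because $W_z\cap P=\emptyset$. For the same reason the neighborhood $\{z^0\}\cup f^{-1}(O\setminus(W_z\cup\{z\}))$ from (N3) meets $P^0$ in $(O\cap P)^0$, whose image is $O\cap P$. So the continuous bijection $f|P^0$ is open onto $P$.

(c) The sets $O$, $O\cap W_y$ and $O\setminus(W_y\cup\{y\})$ in (N1)--(N3) are open in $H$, the last because $W_y$ is closed in $H\setminus\{y\}$. By hypothesis they are nonempty.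
\end{proof}

Part (b) tells us how to keep $X$ $\sigma$-metrizable: split the points of countably many layers $P$, and let each $W_z$ avoid the layer of $z$. To make the discrete sets $P^1$ harmful, the points $z^1$ must be limits of points from outside their layer. Both demands are compatible when the layer lies in a nowhere dense closed set.

\begin{lemma}\label{lem:wedge}
Let $H$ be compact, metrizable and zero-dimensional, let $N\subset N'$ be closed subsets of $H$ with $N$ nowhere dense in $N'$, and let $z\in N$. There is a set $W\subset H\setminus\{z\}$, clopen in $H\setminus\{z\}$, such that $W\cap N=\emptyset$ and $z\in\overline{W\cap N'}$.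
\end{lemma}

\begin{proof}
Fix a compatible metric $d$. Since $N$ has empty interior in $N'$, for each $k\ge1$ there is $w_k\in N'\setminus N$ with $d(w_k,z)<1/k$. Since $N$ is closed, there is a clopen set $V_k\ni w_k$ with $\operatorname{diam}V_k<1/k$ and $V_k\cap N=\emptyset$. Put $W=\bigcup_kV_k$. Then $W\cap N=\emptyset$, so $z\notin W$, and $w_k\in W\cap N'$ with $w_k\to z$. As $V_k$ lies in the ball of radius $2/k$ about $z$, every $y\neq z$ has a neighborhood meeting only finitely many of the clopen sets $V_k$. Hence $W$ is clopen in $H\setminus\{z\}$.
\end{proof}

\section{One level of splitting}\label{sec:level}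

The effect of splitting is already visible in the square of the Cantor set.

\begin{example}\label{ex:square}
Let $H_1=C\times C$, fix $q\in Q$, and put $L=\{q\}\times C$ and $P=\{q\}\times(C\setminus Q)$. Write $a(0),a(1),\dots$ for the digits of $a\in C$. For $z=(q,c)\in P$ and $k\in\omega$ let
\[
V_k=\{(a,b): a(j)=q(j)\text{ and }b(j)=c(j)\text{ for }j<k,\ a(k)\ne q(k)\},
\]
and let $W_z=\bigcup_kV_k$; see Figure~\ref{fig:wedge}. The boxes $V_k$ are nonempty, clopen and disjoint from $L$, and the points of $V_k$ agree with $z$ in the first $k$ digits of both coordinates. So the boxes shrink to $z$, and $W_z$ is clopen in $H_1\setminus\{z\}$ as in the proof of Lemma~\ref{lem:wedge}. Let $X_1=X(H_1,P,W)$ and $E=P^1$. By Lemma~\ref{lem:pieces}(b), $E$ is an uncountable discrete space. Each $z\in P$ is a limit of points of $W_z$ and of points of $L\setminus\{z\}$, so Lemma~\ref{lem:pieces}(c) applies. The points of $Q\times Q$ are not split, so $T=f^{-1}(Q\times Q)$ is a countable dense subset of $X_1$.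

In $H_1$ the set $Q\times Q$ is absorbed by the good piece $H_1$. In $X_1$ this is impossible:
\begin{quote}
no metrizable $K$ with $T\subset K\subset X_1$ is $G_\delta$ in its closure $X_1$.
\end{quote}
Suppose $K$ is such a set. It is separable and metrizable, hence second countable, so its discrete subspace $K\cap E$ is countable. Write $X_1\setminus K=\bigcup_jF_j$ with $F_j$ closed, hence compact. The set $f(F_j)$ is closed in $H_1$, and it misses $\{q\}\times Q$, because the fiber over a point of $\{q\}\times Q$ is a single point of $T\subset K$. So $f(F_j)\cap L$ is nowhere dense in $L$. Since $E\subset(K\cap E)\cup\bigcup_jF_j$, the set $L$ is covered by the countable sets $\{q\}\times Q$ and $f(K\cap E)$ and the nowhere dense sets $f(F_j)\cap L$. Points are nowhere dense in $L\cong C$, so this contradicts (F1).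

In words: metrizability allows $K$ to contain only a small part of $E$, the $G_\delta$ condition allows it to omit only a small part, and $E$ is not small.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[gray] (0,0) rectangle (4.2,4);
\fill[gray!30] (2.3,0.1) rectangle (4.1,3.9);
\fill[gray!30] (1.4,2.05) rectangle (2.15,3.9);
\fill[gray!30] (1.0,2.1) rectangle (1.3,3.0);
\fill[gray!30] (0.8,2.5) rectangle (0.93,2.95);
\draw[very thick] (0.6,0) -- (0.6,4);
\fill (0.6,2.7) circle (2pt) node[left] {$z$};
\node[below] at (0.6,0) {$L$};
\node at (3.2,2) {$V_0$};
\node at (1.78,3) {$V_1$};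
\node[below] at (1.15,2.1) {$V_2$};
\end{tikzpicture}
\caption{The square $C\times C$ (schematic), the line $L=\{q\}\times C$, and the set $W_z=V_0\cup V_1\cup\cdots$ (shaded) attached to a point $z\in L$. The clopen boxes $V_k$ miss $L$ and shrink to $z$. After splitting, $z^1$ is approached through the boxes and $z^0$ through their complement, which contains the rest of $L$.}
\label{fig:wedge}
\end{figure}

The example used two properties of $T$: its density in the square put $E$ in the closure of $K$, and its density along the line $L$ made the sets $f(F_j)\cap L$ nowhere dense. We isolate these two properties. We also weaken metrizability to a condition on discrete subspaces, which lets both halves of $E$ be treated by the same argument and gives the stronger statement in Theorem~\ref{thm:more}(3).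

\begin{definition}\label{def:adm}
A subspace $K$ of a space $Z$ is \emph{admissible} in $Z$ if $K$ is $G_\delta$ in its closure in $Z$ and every discrete subspace of $K$ is $F_\sigma$ in $K$.
\end{definition}

\begin{lemma}\label{lem:metadm}
Every discrete subspace $E$ of a metrizable space $K$ is $F_\sigma$ in $K$. Hence the pieces $M_i$ in property \textup{(P)} are admissible.
\end{lemma}

\begin{proof}
For $e\in E$ choose an open $U_e\subset K$ with $U_e\cap E=\{e\}$, and let $U=\bigcup_eU_e$. A point $x\in U_e\setminus\{e\}$ has the neighborhood $U_e\setminus\{e\}$, which misses $E$. So $E=U\cap\overline E$, and the open set $U$ is $F_\sigma$ because $K$ is metrizable.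
\end{proof}

\begin{lemma}\label{lem:trap}
Let $X=X(H,D,W)$. Let $N\subset H$ be nonempty and closed, and let $P\subset D\cap N$ be comeager in $N$ with $W_z\cap P=\emptyset$ for all $z\in P$. Suppose that $K\subset X$ satisfies
\begin{itemize}
\item[(a)] $P^1\subset\overline K$, and
\item[(b)] $Y=(f(K)\cap N)\setminus D$ is dense in $N$.
\end{itemize}
Then $K$ is not admissible in $X$.
\end{lemma}

\begin{proof}
Suppose that $K$ is admissible, and put $E=P^1$. We cover $E$ by countably many closed sets $F\subset X$ with $F\cap K\subset E$.

Write $K=\overline K\cap\bigcap_jG_j$ with $G_j$ open. By (a), $E\setminus K\subset\overline K\setminus K=\bigcup_jF_j$, where the sets $F_j=\overline K\setminus G_j$ are closed and disjoint from $K$. The set $E\cap K$ is discrete by Lemma~\ref{lem:pieces}(b), so $E\cap K=\bigcup_jC_j$ with $C_j$ closed in $K$. The closure $F'_j$ of $C_j$ in $X$ satisfies $F'_j\cap K=C_j\subset E$.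

Let $F$ be any of the sets $F_j$, $F_j'$. It is compact, so $f(F)$ is closed in $H$. Moreover $f(F)\cap Y=\emptyset$: the fiber over $y\in Y$ is a single point $p$, which belongs to $K$ as $y\in f(K)$, and $y\in f(F)$ would give $p\in F\cap K\subset E$ and thus $y\in P\subset D$. By (b), the closed set $f(F)\cap N$ is nowhere dense in $N$. Hence $P=f(E)$ is meager in $N$. Its complement in $N$ is meager too, so the nonempty compact space $N$ is meager in itself, contrary to (F1).
\end{proof}

\begin{remark}\label{rem:hyp}
Neither hypothesis on $K$ can be dropped. Take $H=N=C$, $D=P=C\setminus Q$ and all $W_z$ empty. Then the points of $P^1$ are isolated, $K=X\setminus P^1$ is compact, and $f|K$ is a continuous bijection onto $C$, hence a homeomorphism. This $K$ is admissible and satisfies (b) with $Y=Q$, but not (a). In Example~\ref{ex:square}, with $N=L$, the set $K=f^{-1}(H_1\setminus L)\cong H_1\setminus L$ is metrizable, open and dense in $X_1$; it is admissible and satisfies (a), but not (b).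
\end{remark}

One level is not enough. The space $X_1$ has (P): it is the union of the open set $f^{-1}(H_1\setminus L)$, the countably many points over $\{q\}\times Q$, the discrete space $P^1$ and the space $P^0\cong C\setminus Q$, and the last two are completely metrizable, the latter by (F2). This cover avoids Lemma~\ref{lem:trap} by cutting $T$, so that no piece satisfies both (a) and (b). What is needed is a set of unsplit points such that every countable cover of it has a member that is dense both in some closed set $N'$ and in a nowhere dense closed subset $N$ of $N'$ along which points were split. Lemma~\ref{lem:dense} provides exactly this, for the set $A$ and the pairs $(N',N)=(N_s,N_{s^{\frown}q})$.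

\section{The example}\label{sec:X}

Return to $H=C^\omega$ and the notation of Section~\ref{sec:Q}. Put
\[
D=\bigcup\{P_t:t\in Q^{<\omega},\ t\neq\emptyset\},\qquad\text{so that}\qquad H\setminus D=A\cup P_\emptyset .
\]
Each $z\in D$ lies in $P_t$ for a unique $t$, and $t=s^{\frown}q$ for some $s$ and $q$. Lemma~\ref{lem:wedge}, applied to $N_t\subset N_s$, gives a set $W_z\subset H\setminus\{z\}$, clopen in $H\setminus\{z\}$, with
\begin{equation}\label{eq:W}
W_z\cap N_t=\emptyset\qquad\text{and}\qquad z\in\overline{W_z\cap N_s}.
\end{equation}
The layer $P_\emptyset$ is left unsplit because $N_\emptyset=H$ lies in no larger set from which to approach it. From now on $X=X(H,D,W)$ for this system. It is compact Hausdorff by Lemma~\ref{lem:split}. Let $M_A=f^{-1}(A)$.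

\begin{proposition}\label{prop:sigma}
The space $X$ is the union of $M_A\cong A$ and the countably many completely metrizable subspaces $f^{-1}(P_\emptyset)$, $P_t^0$ and $P_t^1$, where $t\in Q^{<\omega}\setminus\{\emptyset\}$. In particular $m(X)\le\omega$.
\end{proposition}

\begin{proof}
These sets cover $X$ because $A$ and the $P_s$ cover $H$. Lemma~\ref{lem:pieces}(a) gives $M_A\cong A$ and $f^{-1}(P_\emptyset)\cong P_\emptyset$. For $t\ne\emptyset$ and $z\in P_t$ we have $W_z\cap P_t=\emptyset$ by \eqref{eq:W}, so $P_t^0\cong P_t$ and $P_t^1$ is discrete by Lemma~\ref{lem:pieces}(b). Each $P_s$ is $G_\delta$ in the compact metrizable space $N_s$ by \eqref{eq:Ps}, hence completely metrizable by (F2), and a discrete space is complete in the metric that takes only the values $0$ and $1$.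
\end{proof}

The following lemma is the heart of the matter. It extends the conclusion of Example~\ref{ex:Q} from pieces inside $A$ to arbitrary admissible pieces of $X$.

\begin{lemma}\label{lem:key}
If $K$ is admissible in $X$, then $f(K)\cap A$ is nowhere dense in $A_d$.
\end{lemma}

\begin{proof}
Suppose that $Y_0=f(K)\cap A$ is not nowhere dense in $A_d$, and let $s$ be given by Lemma~\ref{lem:dense}. Fix $q\in Q$ and let $t=s^{\frown}q$. Then $Y_0\cap N_s$ is dense in $N_s$ and $Y_0\cap N_t$ is dense in $N_t$. We verify the hypotheses of Lemma~\ref{lem:trap} with $N=N_t$ and $P=P_t$. The set $P_t\subset D\cap N_t$ is comeager in $N_t$ by \eqref{eq:Ps}, and $W_z\cap P_t=\emptyset$ for $z\in P_t$ by \eqref{eq:W}.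

For (a), let $z\in P_t$ and consider a neighborhood $\{z^1\}\cup f^{-1}(O\cap W_z)$ of $z^1$ as in (N2). By \eqref{eq:W}, $O\cap W_z\cap N_s$ is a nonempty open subset of $N_s$, so it contains some $y\in Y_0$. A point of $K$ over $y$ lies in $f^{-1}(O\cap W_z)$. Hence $z^1\in\overline K$.

For (b), the set $(f(K)\cap N_t)\setminus D$ contains $Y_0\cap N_t$, since $A\cap D=\emptyset$, and so it is dense in $N_t$.

By Lemma~\ref{lem:trap}, $K$ is not admissible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $X=\bigcup_{i\in\omega}M_i$ as in (P). The $M_i$ are admissible by Lemma~\ref{lem:metadm}. Since $f$ is onto, $A=\bigcup_i(f(M_i)\cap A)$, and by Lemma~\ref{lem:key} this expresses $A_d\cong\omega^\omega$ as a countable union of nowhere dense sets, contrary to (F1). So $X$ does not have (P). By Proposition~\ref{prop:sigma}, $m(X)\le\omega$, and $m(X)<\omega$ would give (P) by Theorem~\ref{thm:known}(a). Hence $m(X)=\omega$.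
\end{proof}

The proof applies the Baire category theorem in two different spaces: in $A_d$, to find a piece whose image is dense in both $N_s$ and $N_t$, and in the compact space $N_t$, to show that such a piece is not admissible.

\section{How badly (P) fails}\label{sec:more}

Let $\operatorname{cov}(\mathcal M)$ be the least number of nowhere dense sets that cover $\omega^\omega$; it is uncountable by (F1). The \emph{dominating number} $\mathfrak d$ is the least size of a family $\mathcal G\subset\omega^\omega$ such that every $h\in\omega^\omega$ has some $g\in\mathcal G$ with $h(n)\le g(n)$ for all but finitely many $n$. Such a family is infinite, so adding all finite modifications of its members does not change its size. We may therefore require $h(n)\le g(n)$ for \emph{all} $n$.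

\begin{theorem}\label{thm:more}
The space $X$ of Section~\ref{sec:X} has the following properties.
\begin{itemize}
\item[(1)] $X$ is separable, first countable, zero-dimensional and compact, and it admits an at most two-to-one continuous map onto the Cantor set.
\item[(2)] $X$ is the union of one subspace $M_A\cong Q^\omega$, which is $F_{\sigma\delta}$ in $X$, and countably many completely metrizable subspaces.
\item[(3)] No nonempty open $U\subset X$ is a union of fewer than $\operatorname{cov}(\mathcal M)$ subspaces that are admissible in $U$. In particular no nonempty open subspace of $X$ has \textup{(P)}.
\item[(4)] The least number $\kappa$ of metrizable subspaces, each $G_\delta$ in its closure, needed to cover $X$ satisfies $\operatorname{cov}(\mathcal M)\le\kappa\le\mathfrak d$.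
\item[(5)] No space containing $X$ as a subspace has \textup{(P)}.
\end{itemize}
\end{theorem}

\begin{proof}
We first note that Lemma~\ref{lem:pieces}(c) applies to $X$. Let $z\in P_t$ with $t\neq\emptyset$. By \eqref{eq:W}, $z\in\overline{W_z}$, and $H\setminus(W_z\cup\{z\})$ contains $N_t\setminus\{z\}$, which has $z$ in its closure because $N_t$ has no isolated points.

(1) Compactness is part of Lemma~\ref{lem:split}. Letting $O$ run over a countable base at $y$ in (N1)--(N3) gives first countability. The space $X$ is zero-dimensional as a subspace of $H\times2^D$. The map $f$ is at most two-to-one, and $H=(2^\omega)^\omega\cong2^{\omega\times\omega}$ is a Cantor set. The set $A$ is dense in $H$, so $M_A$ is dense in $X$ by Lemma~\ref{lem:pieces}(c), and $M_A\cong A$ is separable as a subspace of the compact metrizable space $H$.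

(2) The decomposition is Proposition~\ref{prop:sigma}, and $M_A=\bigcap_{n}\bigcup_{q\in Q}f^{-1}(\{y:y_n=q\})$ is $F_{\sigma\delta}$.

(3) Let $\mathcal K$ be a cover of $U$ by subspaces admissible in $U$. Each $K\in\mathcal K$ has the form $\overline K\cap U\cap\bigcap_jG_j$, with $\overline K$ the closure in $X$ and $G_j$ open in $U$. Since $U$ is open in $X$, the set $K$ is admissible in $X$, and $f(K)\cap A$ is nowhere dense in $A_d$ by Lemma~\ref{lem:key}. Choose a nonempty open $O\subset H$ with $f^{-1}(O)\subset U$. The sets $f(K)\cap A$ cover $A\cap O$, which is nonempty and open in $A_d$ and so contains some $[s]$. The traces of nowhere dense sets on the open subspace $[s]\cong\omega^\omega$ of $A_d$ are nowhere dense in $[s]$. Hence $|\mathcal K|\ge\operatorname{cov}(\mathcal M)$. The last sentence follows from Lemma~\ref{lem:metadm}, as $\operatorname{cov}(\mathcal M)$ is uncountable.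

(4) The lower bound is (3) with $U=X$, together with Lemma~\ref{lem:metadm}. For the upper bound, enumerate $Q=\{q_i:i\in\omega\}$ and let $\mathcal G$ be a family of size $\mathfrak d$ that dominates everywhere. For $g\in\mathcal G$ the set $A_g=\prod_n\{q_i:i\le g(n)\}$ is a product of finite sets, hence compact. A point $(q_{h(n)})_{n\in\omega}$ of $A$ lies in $A_g$ whenever $h(n)\le g(n)$ for all $n$, so $A=\bigcup_gA_g$. The sets $f^{-1}(A_g)\cong A_g$ are metrizable and closed in $X$, and they cover $M_A$. The remaining countably many pieces in (2) are $G_\delta$ in their closures by Proposition~\ref{prop:complete}(i). So $\kappa\le\mathfrak d+\omega=\mathfrak d$.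

(5) This follows from Lemma~\ref{lem:hered} and Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}\label{rem:borel}
Part (2) is sharp in terms of Borel class. By Proposition~\ref{prop:complete}(ii), a countable cover by metrizable pieces that are $G_{\delta\sigma}$ in their closures yields (P). In the cover of $X$ given by (2), all pieces but $M_A$ are $G_\delta$ in their closures, and $M_A$ is $F_{\sigma\delta}$ in its closure $X$. One piece of this class already destroys (P).
\end{remark}

\begin{remark}\label{rem:finite}
One can see directly that $m(X)$ is infinite, and the argument shows what a finite cover allows and a countable one does not. Suppose $X=M_1\cup\dots\cup M_n$ with $M_i$ metrizable. Put $U_0=X$, and let $U_i=U_{i-1}$ if $M_i\cap U_{i-1}$ is dense in $U_{i-1}$ and $U_i=U_{i-1}\setminus\overline{M_i}$ otherwise. Then $U=U_n$ is a nonempty open set, and each $M_i\cap U$ is empty or dense in $U$. In the dense case, pick a point of $M_i\cap f^{-1}(O)$ for each nonempty $O$ with $f^{-1}(O)\subset U$ from a countable base of $H$; by Lemma~\ref{lem:pieces}(c) these points are dense in $U$. So every $M_i\cap U$ is separable and metrizable and has only countable discrete subspaces. On the other hand, take a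 nonempty open $O\subset H$ with $f^{-1}(O)\subset U$. It meets $N_t$ for some $t$ of length $1$, because $A$ is dense in $H$. The set $O\cap P_t$ is uncountable: otherwise the nonempty open subset $O\cap N_t$ of $N_t$ would be meager by \eqref{eq:Ps}, contrary to (F1). One of the sets $M_i\cap U$ then contains uncountably many points of the discrete space $(O\cap P_t)^1$, a contradiction. With countably many pieces the shrinking of the sets $U_i$ need not stop, and indeed the pieces $P_t^0$ and $P_t^1$ of Proposition~\ref{prop:sigma} are nowhere dense in $X$, being contained in the closed sets $f^{-1}(N_t)$, which have empty interior by Lemma~\ref{lem:pieces}(c), while every nonempty open set meets one of them.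
\end{remark}

\begin{thebibliography}{9}

\bibitem{Eng}
Engelking, \emph{General Topology}.

\bibitem{MN}
\emph{Metrizability Number and Perfect Maps},
\texttt{http://www.auburn.edu:80/\textasciitilde gruengf/papers/metrnum2.pdf}.

\end{thebibliography}
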